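# Trinomial Thue equations over $k[t]$: four solutions for $s=1$, at most three for $s$ in the middle

## 1. The theorem and the conjecture that it decides

**Main Theorem.** Let $k$ be an algebraically closed field of characteristic $0$, $\mathcal O=k[t]$, $K=k(t)$. For integers $0<s<r$ and $a,b,c,h\in\mathcal O$ with $abch\ne0$, consider the trinomial Thue equation
$$ax^r+bx^sy^{r-s}+cy^r=h,\qquad (x,y)\in\mathcal O^2. \tag{1}$$
Call a solution primitive if $xy\neq0$ and $x,y$ have no common non-constant factor, and call two solutions $(x,y),(x',y')$ proportional if both $x/x'$ and $y/y'$ are constants in $k$.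

(A) For every $r\ge3$ and every $s\in\{1,r-1\}$ there is an equation (1) with at least $4$ primitive, pairwise non-proportional solutions.

(B) There is an absolute constant $C$ such that, if $r\ne2s$ and $\min(s,r-s)>C$, then every equation (1) has at most $3$ primitive, pairwise non-proportional solutions.

We refer to the two parts as Theorem A and Theorem B.

Proportionality is there to discard trivial copies: if $\zeta^r=1$, then $(\zeta x,\zeta y)$ solves (1) whenever $(x,y)$ does. The two constants $x/x'$ and $y/y'$ need not be equal.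

The problem comes from "Trinomial Equations In Function Fields" (https://core.ac.uk/download/573871628.pdf). We use one known result as a black box.

**Theorem 1 (known).** Equation (1) has at most $3$ primitive, non-proportional solutions provided $\min(s,r-s,|r-2s|)>6072$.

The conjecture to be decided says that Theorem 1 continues to hold provided only that $r$ is sufficiently large and $r\ne2s$: there should be an absolute constant $R$ such that for all $r>R$ and $0<s<r$ with $r\neq2s$, every equation (1) has at most $3$ primitive, pairwise non-proportional solutions. For $r\ge3$ and $s\in\{1,r-1\}$ we have $r\ne2s$, so Theorem A shows that no $R$ works: the conjecture is false. Theorem B says which part survives: the hypothesis on $|r-2s|$ can be weakened to $r\neq 2s$ (with $C$ in place of $6072$ for $\min(s,r-s)$), while by Theorem A a hypothesis on $\min(s,r-s)$ cannot be dropped. The argument below does not settle the range $2\le\min(s,r-s)\le C$, nor the exact maximal number of solutions for $s\in\{1,r-1\}$.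

## 2. Three solutions for every $(r,s)$, and four when $r=2s$

Each solution imposes one linear homogeneous condition on $(a,b,c,h)$. Three conditions on four unknowns always have a non-trivial solution, so three solutions can be prescribed. Take $(1,1)$, $(t,1)$, $(1,t)$. Subtracting the first condition from the others gives
$$a(t^r-1)+b(t^s-1)=0,\qquad b(t^{r-s}-1)+c(t^r-1)=0 ,$$
and we find
$$(t^s-1)\,x^r-(t^r-1)\,x^sy^{r-s}+(t^{r-s}-1)\,y^r=-(t^s-1)(t^{r-s}-1).$$
At $(1,1)$ the left side is $t^s+t^{r-s}-t^r-1$, which is the right side. All coefficients are nonzero, and the three solutions are primitive and pairwise non-proportional. So $3$ is attained for every $0<s<r$.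

Next let $r=2s$ and $a=c$. Then $(x,y)\mapsto(y,x)$ preserves the equation, so two prescribed solutions give four. Prescribing $(t,1)$ and $(t^2,1)$ leads to
$$x^{2s}-(t^{2s}+t^s)\,x^sy^s+y^{2s}=1-t^{3s}.$$
Indeed, at $(t,1)$ the left side is $t^{2s}-t^{3s}-t^{2s}+1$, and at $(t^2,1)$ it is $t^{4s}-t^{4s}-t^{3s}+1$. The solutions $(t,1),(t^2,1),(1,t),(1,t^2)$ are primitive and pairwise non-proportional. So $r\neq2s$ is needed in Theorem B, and its proof must use $r-2s\ne0$ in an essential way. It will do so mainly through inequality (2) of Section 5.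

In general a fourth solution is a real constraint: it forces a $4\times4$ determinant to vanish.

## 3. Four solutions for $s=1$: proof of Theorem A

**Step 1 (finding the shape).** This step explains the formulas. Look for four solutions with only two values of $x$:
$$(X,1),\quad (X,t),\quad (X',1),\quad (X',2t).$$
Write the left side of (1) as $F(x,y)$. We need $F(X,t)=F(X,1)$, $F(X',2t)=F(X',1)$ and $F(X,1)=F(X',1)$. For general $s$ the first two conditions are
$$bX^s(t^{r-s}-1)+c(t^r-1)=0,\qquad bX'^s((2t)^{r-s}-1)+c((2t)^r-1)=0,$$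
and together they force
$$\Big(\frac X{X'}\Big)^s=\frac{(t^r-1)\,((2t)^{r-s}-1)}{(t^{r-s}-1)\,((2t)^r-1)} .$$
For $s\ge2$ this is impossible. Let $\rho$ be a primitive $r$-th root of unity. At $t=\rho$ the factor $t^r-1$ has a simple zero. The others do not vanish: $\rho^{r-s}\ne1$ because $0<r-s<r$; $(2\rho)^{r-s}=1$ would give $2^{(r-s)r}=1$; and $(2\rho)^r=2^r\ne1$. So the right side has order exactly $1$ at $\rho$, while the left side has order divisible by $s$. For $s=1$ there is no obstruction: with $f_m(T)=1+T+\dots+T^{m-1}$ we may cancel $t-1$ and $2t-1$, and the condition becomes $X/X'=f_r(t)f_{r-1}(2t)/\big(f_{r-1}(t)f_r(2t)\big)$. The third condition, with $a=1$, reads $X^r-X'^r+b(X-X')=0$ and gives $b$.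

**Step 2 (the equation).** This step writes down the equation for $s=1$. Let $r\ge3$ and
$$X=f_r(t)f_{r-1}(2t),\quad X'=f_r(2t)f_{r-1}(t),\quad G=f_{r-1}(t)f_{r-1}(2t),\quad N=\sum_{i=0}^{r-1}X^iX'^{\,r-1-i},$$
$$F(x,y)=x^r-N\,x\,y^{r-1}+NG\,y^r,\qquad h=F(X,1)=X^r-NX+NG .$$
So $a=1$, $b=-N$, $c=NG$. At $t=0$ we have $X=X'=G=1$ and $N=r$, hence $h(0)=1-r+r=1$. Therefore $abch\ne0$.

**Step 3 (four solutions).** This step checks the four values. By definition $F(X,1)=h$. Since $X^r-X'^r=N(X-X')$,
$$F(X',1)-F(X,1)=X'^r-X^r-N(X'-X)=0 .$$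
Further
$$F(X,t)-F(X,1)=-NX(t^{r-1}-1)+NG(t^r-1)=N(t-1)\big[-Xf_{r-1}(t)+Gf_r(t)\big]=0,$$
because $Xf_{r-1}(t)=f_r(t)f_{r-1}(2t)f_{r-1}(t)=f_r(t)G$. In the same way
$$F(X',2t)-F(X',1)=N(2t-1)\big[-X'f_{r-1}(2t)+Gf_r(2t)\big]=0,$$
because $X'f_{r-1}(2t)=f_r(2t)f_{r-1}(t)f_{r-1}(2t)=f_r(2t)G$.

**Step 4 (primitive, non-proportional).** This step checks the side conditions. All entries are nonzero, and $X(0)=X'(0)=1$, so $X$ and $X'$ are prime to $t$: the four solutions are primitive. Both $X$ and $X'$ have degree $2r-3$, with leading coefficients $2^{r-2}\ne2^{r-1}$. Since also $X(0)=X'(0)$, the quotient $X/X'$ is not constant. Of two of our solutions, either the $y$-coordinates have non-constant quotient, or the $x$-coordinates have quotient $(X/X')^{\pm1}\notin k$. (Equal or constant-multiple $y$-coordinates occur only for the pairs $(X,1),(X',1)$ and $(X,t),(X',2t)$.) So the four are pairwise non-proportional.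

**Step 5 ($s=r-1$).** This step transfers the result. Interchanging $x$ and $y$, and $a$ and $c$, turns the equation into one with $s=r-1$. This proves Theorem A. $\blacksquare$

For $r=3$ the data are $X=(1+t+t^2)(1+2t)$, $X'=(1+2t+4t^2)(1+t)$, $G=(1+t)(1+2t)$, and $F(X,t)=F(X,1)$ comes down to $X(1-t^2)=G(1-t^3)$, which one sees directly.

## 4. Theorem B: reduction to bounded $|r-2s|$, and sums of units

Put $\delta=r-2s$. By Theorem 1 it suffices to prove the following.

**Proposition.** There is an absolute $R_0$ such that, if $1\le|\delta|\le6072$ and $r\ge R_0$, then (1) has at most $3$ primitive, pairwise non-proportional solutions.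

Then $C=\max(6072,R_0)$ works in Theorem B: if $r\ne2s$ and $\min(s,r-s)>C$, either $|\delta|>6072$ and Theorem 1 applies, or $1\le|\delta|\le6072$ and $r>R_0$. We shall take
$$R_0=\max(40000,\;18216/\varepsilon_0),$$
with an absolute $\varepsilon_0>0$ produced in Section 6. Since $s=(r-\delta)/2$ and $r-s=(r+\delta)/2$, we then have $s,\,r-s\ge(40000-6072)/2=16964$. From now on $1\le|\delta|\le6072$ and $r\ge R_0$, and we assume that four primitive, pairwise non-proportional solutions $(x_i,y_i)$, $i=1,\dots,4$, exist. The goal is a contradiction.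

**Places.** The places of $K$ are the finite ones, one for each $e\in k$ (order of vanishing at $e$), and $\infty$, with $v_\infty(P/Q)=\deg Q-\deg P$. For $f\in K^*$ the product formula says $\sum_vv(f)=0$. For $f\notin k$ its degree, the number of zeros with multiplicity on the projective line, is $\max(\deg P,\deg Q)$ when $f=P/Q$ in lowest terms; $f$ has equally many poles and takes every value that often. A nonconstant $f$ has a finite zero or a finite pole.

**Ramification.** If $f\notin k$ has degree $d$ and $f(w)=\rho\in k$, the ramification index at $w$ is $e_w=w(f-\rho)$ (at a pole it is $-w(f)$). The Riemann–Hurwitz formula gives $\sum_w(e_w-1)=2d-2$. If $f$ is a unit at $w$, $n\ge1$ and $c\in k^*$, then $f^n-c$ is a product of $n$ factors $f-\rho$ with distinct $\rho$, so $w(f^n-c)$ equals $e_w$ if $f(w)^n=c$ and $0$ otherwise.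

**Height.** For $u_1,\dots,u_n\in K^*$ put $H(u_1:\dots:u_n)=-\sum_v\min_iv(u_i)$. By the product formula this does not change if all $u_i$ are multiplied by a common factor, and
$$\sum_v\sum_j\big(v(u_j)-\min_iv(u_i)\big)=n\,H(u_1:\dots:u_n).$$

**Theorem (Brownawell–Masser, genus $0$).** Let $u_1+\dots+u_n=0$, $u_i\in K^*$, with no proper nonempty vanishing subsum and not all ratios $u_i/u_j$ constant, and let $S$ be a finite set of places outside which all $u_i/u_j$ are units. Then $H(u_1:\dots:u_n)\le\frac{(n-1)(n-2)}2(|S|-2)$.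

This is from Brownawell–Masser, Math. Proc. Camb. Phil. Soc. 100 (1986) 427–434; see also Voloch, Bol. Soc. Bras. Mat. 16 (1985). For $t+1-(t+1)=0$ take $S=\{0,-1,\infty\}$: the minimum of the valuations is $0$ at finite places and $-1$ at $\infty$, so $H=1$, and the bound is $1\cdot(3-2)=1$.

We do not want heights but information at a single place. The next lemma extracts it.

**Definition (classes, gap, good place).** Given $\tau_1+\dots+\tau_n=0$ with $\tau_i\in K^*$, fix a partition of the terms into minimal vanishing subsums, and call its parts classes. (Split off a minimal nonempty vanishing subsum, and repeat.) For a place $v$ let $g_v$ be the sum over the classes of the maximum minus the minimum of $v$ on the class. Put $c_n=\frac{n(n-1)(n-2)}2$; a place with $g_v<c_n$ is called good.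

For example $t-t+1-1=0$ has the classes $\{t,-t\},\{1,-1\}$, and $g_v=0$ everywhere although $t$ and $1$ have different valuations at $0$. A set of terms that is a union of classes has sum $0$; this is how classes are used. No class consists of one term.

**Lemma 1.** Let $n\ge3$, $\tau_1+\dots+\tau_n=0$, $\tau_i\in K^*$, and let $S_f\ne\emptyset$ be a finite set of finite places such that at every finite $v\notin S_f$ all $v(\tau_i)$ are equal. Then $\sum_{v\in S_f}g_v\le c_n(|S_f|-1)$. In particular some $v\in S_f$ is good.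

*Proof.* Let $S=S_f\cup\{\infty\}$, so $|S|-2=|S_f|-1\ge0$. For a class $\mathcal C$ with $n'$ terms,
$$\sum_v\big(\max_{\mathcal C}v-\min_{\mathcal C}v\big)\le\sum_v\sum_{j\in\mathcal C}\big(v(\tau_j)-\min_{\mathcal C}v\big)=n'H(\mathcal C)\le n'\,\tfrac{(n-1)(n-2)}2(|S|-2).$$
The last inequality is the theorem above if not all ratios in $\mathcal C$ are constant, and is clear otherwise since then $H(\mathcal C)=0$. Sum over classes; the $n'$ add up to $n$. If all $v\in S_f$ had $g_v\ge c_n$, the sum would be at least $c_n|S_f|>c_n(|S_f|-1)$. $\square$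

We need $c_3=3$, $c_6=60$, $c_8=168$, $c_{24}=6072$. In the example $t+1-(t+1)=0$ with $S_f=\{0,-1\}$ we have $g_0=g_{-1}=1$, and $2\le3\cdot(2-1)$.

**Lemma 2.** Let $\sum_{i\le n}c_im_i^r=0$ with $c_i\in k^*$, $m_i\in K^*$, $n\le24$, $r>6072$. Then for each class of the equivalence relation "$m_i/m_j\in k$" the corresponding subsum vanishes.

*Proof.* Partition into minimal vanishing subsums; we show that within each one all ratios $m_i/m_j$ are constant. Consider one with $n'$ terms, let $S$ be the set of places where the $v(m_i)$ in it are not all equal, and $H$ the height of these $m_i$. Each place of $S$ contributes at least $1$ to $\sum_v\sum_j(v(m_j)-\min)=n'H$, so $|S|\le n'H$. If the ratios were not all constant, then $H>0$ (as $S\neq\emptyset$), the ratios of the terms $c_im_i^r$ would not all be constant, and the theorem would give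
$$rH\le\tfrac{(n'-1)(n'-2)}2(|S|-2)\le\tfrac{(n'-1)(n'-2)}2\,n'H\le6072\,H ,$$
contrary to $r>6072$. So each class of the relation is a union of vanishing subsums. $\square$

## 5. The matrix of four solutions and its $3\times3$ minors

Put $z_i=x_i/y_i$, $p_i=z_i^r$, $q_i=z_i^s$, $u_i=y_i^{-r}$. Dividing (1) by $y_i^r$ gives $ap_i+bq_i+c-hu_i=0$. So the $4\times4$ matrix $M$ with rows $(p_i,q_i,1,u_i)$ satisfies $M(a,b,c,-h)^T=0$, and $\det M=0$.

**Quotients.** If $z_i/z_j\in k$, then $x_iy_j$ is a constant times $x_jy_i$; coprimality gives $x_i\mid x_j$ and $x_j\mid x_i$, likewise for $y$, and the solutions are proportional. So $z_i/z_j\notin k$ for $i\neq j$. Consequently $p_i\ne p_j$, $q_i\neq q_j$, and $p_iq_j\ne p_jq_i$ (look at $(z_i/z_j)^r$, $(z_i/z_j)^s$, $(z_i/z_j)^{r-s}$). Since $p_i/q_i^2=z_i^\delta$ and $\delta\ne0$,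
$$p_iq_j^2\ne p_jq_i^2\qquad(i\ne j). \tag{2}$$

**Brackets.** For columns $f,g\in\{p,q,1,u\}$ write $[fg]_{ij}=f_ig_j-f_jg_i$. Thus $[pq]_{ij},[p1]_{ij},[q1]_{ij}\ne0$ for $i\ne j$. Moreover $[pu]_{ij}=0$ exactly when $x_i^r=x_j^r$, and $[1u]_{ij}=0$ exactly when $y_i^r=y_j^r$; these cannot both hold, since then $p_i=p_j$. The Plücker relation for two rows reads $[pq][1u]-[p1][qu]+[pu][q1]=0$: the determinant with rows $i,j,i,j$ vanishes, and its Laplace expansion along the first two rows is twice the left side.

**Lemma 3.** All $3\times3$ minors of $M$ are nonzero.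

The proof is a rehearsal, with six terms, of the method used later for $24$ terms.

*Proof, step 1 (columns $p,q,1$).* This step shows $\det(p_i,q_i,1)\ne0$ for any three rows, say $1,2,3$. Suppose it vanishes. Apply Lemma 1 with $n=6$ to the six terms $\pm p_iq_j$, $i\ne j$ in $\{1,2,3\}$, and $S_f$ the set of finite $v$ with $v(z_1),v(z_2),v(z_3)$ not all equal. It is finite, it is nonempty since $z_1/z_2\notin k$, and outside it the six valuations agree. Take a good $v$, so that each class has spread less than $60$, and relabel so that $a_i=v(z_i)$ satisfy $a_1\ge a_2\ge a_3$. The term $(i,j)$ has valuation $E(i,j)=ra_i+sa_j$.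

If $a_1>a_2$, then $E(1,2)-E(2,1)=(r-s)(a_1-a_2)\ge60$, and $E(2,1)\ge E(2,3),E(3,1),E(3,2)$. So the class of $(1,2)$ lies in $\{(1,2),(1,3)\}$; it is not a single term, so $p_1(q_2-q_3)=0$, a contradiction.

If $a_1=a_2>a_3$, then $E(3,1)=E(3,2)$. Here $E(1,2)=E(2,1)$ exceeds this value by $r(a_1-a_3)$, and $E(1,3)=E(2,3)$ exceeds it by $(r-s)(a_1-a_3)$; both are at least $60$. So the class of $(3,1)$ is $\{(3,1),(3,2)\}$ and $p_3(q_1-q_2)=0$, a contradiction.

*Step 2 (all other minors).* This step transfers the result to the other columns. By step 1, $M$ has rank $3$, with kernel spanned by $\mu=(a,b,c,-h)^T$. Since $M\operatorname{adj}M=0$, every column of $\operatorname{adj}M$ is a multiple of $\mu$: $\operatorname{adj}M=\mu\lambda^T$. The fourth row of $\operatorname{adj}M$ consists, up to sign, of the minors on columns $p,q,1$, which are nonzero; so no entry of $\lambda$ is zero. No entry of $\mu$ is zero because $abch\ne0$. Hence no entry of $\operatorname{adj}M$ is zero. $\square$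

In particular no two columns of $M$ are proportional. For the columns $1$ and $u$: the $u_i$ are not all equal.

**The swap.** Put $\tilde x_i=y_i$, $\tilde y_i=x_i$. These solve $cx^r+bx^{r-s}y^s+ay^r=h$, an equation of the same type with $(s,\delta)$ replaced by $(r-s,-\delta)$ and $z_i$ by $1/z_i$. All hypotheses, (2) and Lemma 3 hold for it. Its matrix has rows $(1/p_i,\,q_i/p_i,\,1,\,u_i/p_i)$: row $i$ of $M$ divided by $p_i$, with the columns $p$ and $1$ interchanged.

## 6. Valuations of the $24$ terms and level identities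

Expand the determinant:
$$\det M=\sum_\pi\operatorname{sgn}(\pi)\,p_iq_ju_n=0,\qquad\pi=(i,j,l,n), \tag{3}$$
over permutations $\pi$ of $1,2,3,4$, where row $i$ takes column $p$, row $j$ takes $q$, row $l$ takes $1$ and row $n$ takes $u$.

**Step 1 (valuations).** This step computes the valuation of each term at a finite place. Multiplied by $\prod y_i^r$, the term $\pi$ is $\pm x_i^r\cdot x_j^sy_j^{r-s}\cdot y_l^r$. Let $a_i=v(z_i)$ and $a^\pm=\max(\pm a,0)$. At a finite $v$ coprimality gives $v(x_i)=a_i^+$ and $v(y_i)=a_i^-$. With $s=(r-\delta)/2$, $r-s=(r+\delta)/2$ the valuation is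
$$ra_i^++sa_j^++(r-s)a_j^-+ra_l^-=\tfrac r2W_\pi(a)-\tfrac\delta2a_j,\qquad W_\pi(a)=2a_i^++|a_j|+2a_l^-. \tag{4}$$
So a row with $a>0$ contributes $2a$ to $W$ in column $p$ and $a$ in column $q$; a row with $a<0$ contributes $|a|$ in column $q$ and $2|a|$ in column $1$; all other contributions are $0$.

**Step 2 (a good place).** This step chooses the place at which we work. Let $S_f$ be the set of finite $v$ with $a_1,\dots,a_4$ not all equal. It is finite and nonempty, and elsewhere all $24$ valuations agree. Take a good $v\in S_f$ (Lemma 1, $n=24$): each class has spread less than $6072$. Relabel the solutions so that $a_1\ge a_2\ge a_3\ge a_4$, and put $\Lambda=a_1-a_4\ge1$.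

The natural wish is that terms of one class have equal $W(a)$, so that the sum (3) splits according to the integer $W_\pi(a)$. This does not follow. If $\pi,\pi'$ are in one class, (4) only gives
$$\tfrac r2\,|W_\pi(a)-W_{\pi'}(a)|\le6072+\tfrac{|\delta|}2\Lambda ,$$
and $\Lambda$ is not bounded in terms of $r$; once $\Lambda$ exceeds $r/|\delta|$, a nonzero integer difference is not excluded. What remains true is that the values are close on the scale of $\Lambda$. So we rescale, and replace the vector by a nearby one at which close values become equal.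

**Step 3 (rescaling).** This step moves the problem to a compact set. Let
$$\alpha=\begin{cases}(a-a_4)/\Lambda&\text{if }a_4\ge0,\\(a-a_1)/\Lambda&\text{if }a_1\le0,\\a/\Lambda&\text{if }a_1>0>a_4,\end{cases}$$
where $a-a_4$ means that $a_4$ is subtracted from each entry. Then $\alpha$ lies in the compact set
$$\mathcal K=\{1\ge\alpha_1\ge\alpha_2\ge\alpha_3\ge\alpha_4\ge-1,\ \alpha_1-\alpha_4=1\}.$$
We have $W_\pi(a)-W_{\pi'}(a)=\Lambda\,(W_\pi(\alpha)-W_{\pi'}(\alpha))$. In the third case this is homogeneity. If all $a_i\ge0$, then $W_\pi(a)=2a_i+a_j$, and subtracting $a_4$ changes every $W_\pi$ by $3a_4$; if all $a_i\le0$, then $W_\pi(a)=|a_j|+2|a_l|$ and the same reasoning applies. Dividing the last estimate by $\Lambda\ge1$, for $\pi,\pi'$ in one class,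
$$|W_\pi(\alpha)-W_{\pi'}(\alpha)|\le\frac2r\,(6072+3036)=\frac{18216}r. \tag{5}$$

**Step 4 (compactness).** This step replaces "close" by "equal". For $\beta\in\mathcal K$ let $\eta_\beta>0$ be smaller than all nonzero $|W_\pi(\beta)-W_{\pi'}(\beta)|$. By continuity $\beta$ has an open neighborhood $V_\beta$ such that for all $\gamma\in V_\beta$: if $W_\pi(\beta)\ne W_{\pi'}(\beta)$, then $|W_\pi(\gamma)-W_{\pi'}(\gamma)|>\eta_\beta/2$. Finitely many $V_\beta$ cover $\mathcal K$; let $\varepsilon_0$ be the minimum of the corresponding $\eta_\beta/2$. It depends only on the functions $W_\pi$, so it is absolute. Choose $\beta$ in the finite list with $\alpha\in V_\beta$ and put $\alpha^*=\beta$. Then $|W_\pi(\alpha)-W_{\pi'}(\alpha)|\le\varepsilon_0$ implies $W_\pi(\alpha^*)=W_{\pi'}(\alpha^*)$. As $r\ge18216/\varepsilon_0$, (5) shows that $W(\alpha^*)$ is constant on each class. So each level set of $W(\alpha^*)$ is a union of classes, and the terms in it sum to $0$. (The common factor $\prod y_i^r$ divides out.)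

**Definition (admissible vector, level).** A real vector $\alpha_1\ge\alpha_2\ge\alpha_3\ge\alpha_4$, not all entries equal, is admissible for the solutions in the order $1,2,3,4$ if
$$\sum_{\pi:\,W_\pi(\alpha)=w}\operatorname{sgn}(\pi)\,p_iq_ju_n=0\qquad\text{for every real }w. \tag{6}$$
A level is a set $\{\pi:W_\pi(\alpha)=w\}$; its sum is the left side of (6).

We have shown that, in a suitable order, the four solutions have an admissible vector. Positive multiples of admissible vectors are admissible.

**Step 5 (the swap on admissible vectors).** This step halves the casework. If $\alpha$ is admissible for the solutions in the order $1,2,3,4$, then $(-\alpha_4,-\alpha_3,-\alpha_2,-\alpha_1)$ is admissible for the swapped solutions in the order $4,3,2,1$. Indeed, by the description of the swapped matrix, its term in which row $i$ takes the new $p$, row $j$ the new $q$, row $l$ the new $1$ and row $n$ the new $u$ is, up to a global sign and the common factor $\prod p_i^{-1}$, the old term $(l,j,i,n)$. And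
$$2(-\alpha_i)^++|\alpha_j|+2(-\alpha_l)^-=2\alpha_l^++|\alpha_j|+2\alpha_i^-=W_{(l,j,i,n)}(\alpha).$$
Reordering rows changes only a global sign.

It remains to show that **no admissible vector exists**. The simplest hope is a level consisting of a single term, since no term is zero. Often there is none: for $\alpha=(1,1,-1,-1)$ the $24$ terms fall into just three levels of eight (Section 10). So we go through the patterns, and two of them will need separate arguments.

## 7. Admissible vectors of one sign

Suppose all $\alpha_i\ge0$. Then $W_\pi=2\alpha_i+\alpha_j$ depends only on $(i,j)$, so the two terms with given $(i,j)$ lie in one level. Their sum is $N_{ij}=\operatorname{sgn}(i,j,l,n)\,p_iq_j(u_n-u_l)$, explicitly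
$$\begin{aligned}
N_{12}&=p_1q_2(u_4-u_3),&N_{13}&=-p_1q_3(u_4-u_2),&N_{14}&=p_1q_4(u_3-u_2),\\
N_{21}&=-p_2q_1(u_4-u_3),&N_{31}&=p_3q_1(u_4-u_2),&N_{41}&=-p_4q_1(u_3-u_2),\\
N_{23}&=p_2q_3(u_4-u_1),&N_{24}&=-p_2q_4(u_3-u_1),&N_{34}&=p_3q_4(u_2-u_1),\\
N_{32}&=-p_3q_2(u_4-u_1),&N_{42}&=p_4q_2(u_3-u_1),&N_{43}&=-p_4q_3(u_2-u_1).
\end{aligned}\tag{7}$$
We write a level as a set of pairs $ij$. There are seven ways in which consecutive entries of $\alpha$ can coincide; let $\rho>\sigma>\tau$. Each item excludes one of them.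

**(1a)** $\alpha=(\rho,\sigma,\sigma,\sigma)$. The values are $2\rho+\sigma$ for $i=1$, $\rho+2\sigma$ for $j=1$, $3\sigma$ otherwise; they are distinct. The level $i=1$ has sum $p_1$ times the minor on columns $q,1,u$ and rows $2,3,4$, contradicting Lemma 3.

**(1b)** $\alpha=(\rho,\rho,\rho,\sigma)$. The values are $2\sigma+\rho$ for $i=4$, $2\rho+\sigma$ for $j=4$, $3\rho$ otherwise. The level $i=4$ gives a vanishing minor, a contradiction.

**(1c)** $\alpha=(\rho,\rho,\tau,\tau)$. The values $3\rho$, $2\rho+\tau$, $\rho+2\tau$, $3\tau$ are distinct. Level $\{12,21\}$: $[pq]_{12}(u_4-u_3)=0$, so $u_3=u_4$. Level $\{34,43\}$: $[pq]_{34}(u_2-u_1)=0$, so $u_1=u_2$. Level $\{13,14,23,24\}$: by (7) its sum is $(u_4-u_1)(-p_1q_3+p_1q_4+p_2q_3-p_2q_4)=-(u_4-u_1)(p_1-p_2)(q_3-q_4)$. So $u_4=u_1$ and all $u_i$ are equal, a contradiction.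

**(1d)** $\alpha=(\rho,\sigma,\sigma,\tau)$. The values are

| pairs | $12,13$ | $14$ | $21,31$ | $23,32$ | $24,34$ | $41$ | $42,43$ |
|---|---|---|---|---|---|---|---|
| $W$ | $2\rho+\sigma$ | $2\rho+\tau$ | $\rho+2\sigma$ | $3\sigma$ | $2\sigma+\tau$ | $\rho+2\tau$ | $\sigma+2\tau$ |

The top level is $\{12,13\}$ and the bottom level is $\{42,43\}$:
$$q_2(u_4-u_3)=q_3(u_4-u_2),\qquad q_2(u_3-u_1)=q_3(u_2-u_1).$$
Adding, $(q_2-q_3)(u_4-u_1)=0$, so $u_1=u_4=:\upsilon$. With $e_i=\upsilon-u_i$ the first equation is $q_2e_3=q_3e_2$, so $e_i=\kappa q_i$ for $i=2,3$. Here $\kappa\ne0$, otherwise all $u_i$ would be equal; hence $u_2\neq u_3$.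

Suppose $\rho+\tau\ne2\sigma$. The value $2\rho+\tau$ of $14$ differs from all others in the table except possibly $3\sigma$, and so does the value $\rho+2\tau$ of $41$. Both cannot equal $3\sigma$ since $\rho\ne\tau$. So $N_{14}=0$ or $N_{41}=0$, and $u_2=u_3$, a contradiction.

Suppose $\rho+\tau=2\sigma$. Then $2\rho+\tau=\rho+2\sigma$ and $\rho+2\tau=2\sigma+\tau$, while $3\sigma=\rho+\sigma+\tau$ is neither of these. So $\{14,21,31\}$ and $\{41,24,34\}$ are levels. By (7), with $u_3-u_2=\kappa(q_2-q_3)$, $u_4-u_i=\kappa q_i$ and $u_i-u_1=-\kappa q_i$ for $i=2,3$, dividing by $\kappa$,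
$$p_1q_4(q_2-q_3)=q_1(p_2q_3-p_3q_2),\qquad p_4q_1(q_2-q_3)=q_4(p_2q_3-p_3q_2).$$
The left sides are nonzero; dividing, $p_1q_4^2=p_4q_1^2$, contradicting (2).

**(1e)** $\alpha=(\rho,\rho,\sigma,\tau)$. Top level $\{12,21\}$: $u_3=u_4$. Bottom level $\{43\}$ (value $\sigma+2\tau$): $u_1=u_2$. The value $2\rho+\sigma$ of $13,23$ is larger than all values other than $3\rho$, so $\{13,23\}$ is a level; its sum is $-(p_1-p_2)q_3(u_4-u_1)$. So all $u_i$ are equal, a contradiction.

**(1f)** $\alpha=(\rho,\sigma,\tau,\tau)$. Top level $\{12\}$: $u_3=u_4$. Bottom level $\{34,43\}$: $u_1=u_2$. The value $\sigma+2\tau$ of $32,42$ is smaller than all values other than $3\tau$, so $\{32,42\}$ is a level; its sum is $(p_4-p_3)q_2(u_4-u_1)$. So all $u_i$ are equal, a contradiction.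

**(1g)** All $\alpha_i$ distinct. Top $\{12\}$ and bottom $\{43\}$ give $u_3=u_4$, $u_1=u_2$. The value of $13$ is $2\alpha_1+\alpha_3$. The pairs $12,14$ have other values; $23,24$ have smaller values, and for $i\ge3$ we have $2\alpha_i+\alpha_j\le2\alpha_3+\alpha_1<2\alpha_1+\alpha_3$. So the level of $13$ lies in $\{13,21\}$, and $N_{21}=0$ since $u_3=u_4$. Hence $N_{13}=0$, $u_4=u_2$, and all $u_i$ are equal, a contradiction.

If all $\alpha_i\le0$, the swap (Section 6, Step 5) turns $\alpha$ into a vector with nonnegative entries, which is excluded. So an admissible vector has $\alpha_1>0>\alpha_4$.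

## 8. Admissible vectors with both signs

We sort by the numbers $(P,O,N)$ of positive, zero and negative entries: $(2,1,1)$, $(1,1,2)$, $(3,0,1)$, $(1,0,3)$, $(1,2,1)$, $(2,0,2)$.

To read off sums we use the Laplace expansion along two rows. If $(\rho_1,\rho_2,\rho_3,\rho_4)$ is an even permutation of $(1,2,3,4)$, then
$$\det M=\sum_{(f,g)}\epsilon_{fg}\,f_{\rho_1}g_{\rho_2}\,[f'g']_{\rho_3\rho_4}, \tag{8}$$
summed over ordered pairs of distinct columns, with $f',g'$ the other two columns in the order $p,q,1,u$. The signs are $\epsilon_{pq}=\epsilon_{pu}=\epsilon_{q1}=\epsilon_{1u}=1$, $\epsilon_{p1}=\epsilon_{qu}=-1$, $\epsilon_{gf}=-\epsilon_{fg}$.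

**Pattern $(2,1,1)$,** $\alpha=(\sigma_1,\sigma_2,0,-\tau)$, $\sigma_1\ge\sigma_2>0$, $\tau>0$. We find the top level. If row $4$ is not in column $1$, the value is at most $2\sigma_1+\max(\sigma_2,\tau)$, which is less than $2\sigma_1+\sigma_2+2\tau$. If $l=4$, the value is $2\tau+2\alpha_i+\alpha_j$ with $i,j\in\{1,2,3\}$; its maximum $2\sigma_1+\sigma_2+2\tau$ occurs only at $(1,2,4,3)$ and, if $\sigma_1=\sigma_2$, also at $(2,1,4,3)$. The sum is $-u_3p_1q_2$ or $-u_3[pq]_{12}$, nonzero: a contradiction. Pattern $(1,1,2)$ is excluded by the swap.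

**Pattern $(3,0,1)$,** $\alpha=(\sigma_1,\sigma_2,\sigma_3,-\tau)$, $\sigma_3>0$, $\tau>0$. Terms with $l\ne4$ have value at most $2\sigma_1+\max(\sigma_2,\tau)<2\sigma_1+\sigma_2+2\tau$, so the top level has $l=4$.

If $\sigma_1=\sigma_2=\sigma_3$, the top level is the set of all terms with $l=4$, whose sum is, up to sign, the minor on columns $p,q,u$ and rows $1,2,3$; it vanishes, a contradiction.

If $\sigma_2>\sigma_3$, the top level is $\{(1,2,4,3)\}$, together with $(2,1,4,3)$ if $\sigma_1=\sigma_2$: a contradiction as before.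

If $\sigma_1>\sigma_2=\sigma_3$, the top level is $\{(1,2,4,3),(1,3,4,2)\}$, giving $-p_1q_2u_3+p_1q_3u_2=0$, i.e. $q_2u_3=q_3u_2$. For the bottom level: if $i=4$ the value is $\sigma_j\ge\sigma_2$; if $i\neq4$ it is at least $2\sigma_2>\sigma_2$. So the bottom level consists of the terms with $i=4$ and $j\in\{2,3\}$. Its sum is $N_{42}+N_{43}$ in the notation (7), and $q_2(u_3-u_1)=q_3(u_2-u_1)$. Subtracting, $q_2u_1=q_3u_1$, so $q_2=q_3$, a contradiction. Pattern $(1,0,3)$ is excluded by the swap.

**Pattern $(1,2,1)$,** $\alpha=(\sigma,0,0,-\tau)$, $\sigma,\tau>0$. Write $[fg]=[fg]_{23}$ and use (8) with the row order $(1,4,2,3)$, which is even. Rows $2,3$ contribute nothing to $W$, so each pair $(f,g)$ of columns for rows $1$ and $4$ has a single value: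

| $(f,g)$ | $W$ | | $(f,g)$ | $W$ |
|---|---|---|---|---|
| $(p,1)$ | $2\sigma+2\tau$ | | $(u,1)$ | $2\tau$ |
| $(p,q)$ | $2\sigma+\tau$ | | $(q,p),(q,u)$ | $\sigma$ |
| $(q,1)$ | $\sigma+2\tau$ | | $(1,q),(u,q)$ | $\tau$ |
| $(p,u)$ | $2\sigma$ | | $(1,p),(1,u),(u,p)$ | $0$ |

The top level gives $p_1[qu]=0$, so $u_i=\kappa q_i$ for $i=2,3$, with $\kappa\ne0$. Hence $[1u]=-\kappa[q1]$ and $[pu]=\kappa[pq]$.

If $\sigma\ne\tau$ and $\tau\ne2\sigma$, then $\{(p,q)\}$ is a level by itself ($2\sigma+\tau=\sigma+2\tau$ would mean $\sigma=\tau$, $2\sigma+\tau=2\tau$ would mean $\tau=2\sigma$, and the remaining values are clearly different). So $p_1q_4[1u]=0$, hence $[q1]=0$, a contradiction.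

If $\tau=2\sigma$, the values are $6\sigma,4\sigma,5\sigma,2\sigma$ in the left column and $4\sigma,\sigma,2\sigma,0$ in the right one, so $\{(q,1)\}$ is a level: $q_1[pu]=0$, hence $[pq]=0$, a contradiction.

If $\sigma=\tau$, the levels $3\sigma$, $2\sigma$ and $0$ read, by (8) and $[qu]=0$,
$$p_1q_4[1u]+q_1[pu]=0,\qquad p_1u_4[q1]-u_1[pq]=0,\qquad u_4[pq]-u_1p_4[q1]=0 .$$
Therefore
$$\frac{[pq]}{[q1]}=\frac{p_1q_4}{q_1}=\frac{p_1u_4}{u_1}=\frac{u_1p_4}{u_4}.$$
So $u_4/u_1=q_4/q_1$ and $p_1u_4^2=p_4u_1^2$, whence $p_1q_4^2=p_4q_1^2$, contradicting (2).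

**Pattern $(2,0,2)$,** $\alpha=(\sigma_1,\sigma_2,-\tau_3,-\tau_4)$ with $\sigma_1\ge\sigma_2>0$, $\tau_4\ge\tau_3>0$. The swap gives $(\tau_4,\tau_3,-\sigma_2,-\sigma_1)$, so we may assume $\sigma_2\ge\tau_3$.

**(i) $\sigma_2>\tau_3$.** We first find the top level; put $T=2\sigma_1+\sigma_2+2\tau_4$. If $i\in\{3,4\}$, the value is at most $\max(\sigma_1,\tau_4)$ or $\sigma_1+2\tau_4$, hence less than $T$. If $i\in\{1,2\}$ and $j\in\{3,4\}$, it is at most $2\sigma_1+\tau_3+2\tau_4<T$ when $l\in\{3,4\}$, and at most $2\sigma_1+\tau_4<T$ when $l\in\{1,2\}$. If $\{i,j\}=\{1,2\}$, it is $2\sigma_i+\sigma_j+2\tau_l\le T$, with equality exactly if ($i=1$ or $\sigma_1=\sigma_2$) and ($l=4$ or $\tau_3=\tau_4$).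

If $\tau_3<\tau_4$, the top sum is $-u_3p_1q_2$ or $-u_3[pq]_{12}$, nonzero, a contradiction. So $\tau_3=\tau_4=:\tau$; the top sum is $p_1q_2(u_4-u_3)$ or $[pq]_{12}(u_4-u_3)$, and $u_3=u_4$.

The values are now

| $i$ | $j$ | $l$ | $W$ |
|---|---|---|---|
| $\{1,2\}$ | $\{1,2\}$ | $\{3,4\}$ | $2\sigma_i+\sigma_j+2\tau$ |
| $\{1,2\}$ | $\{3,4\}$ | $\{3,4\}$ | $2\sigma_i+3\tau$ |
| $\{1,2\}$ | $\{3,4\}$ | $\{1,2\}$ | $2\sigma_i+\tau$ |
| $\{3,4\}$ | $\{1,2\}$ | $\{3,4\}$ | $\sigma_j+2\tau$ |
| $\{3,4\}$ | $\{1,2\}$ | $\{1,2\}$ | $\sigma_j$ |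
| $\{3,4\}$ | $\{3,4\}$ | $\{1,2\}$ | $\tau$ |

Since $\sigma_1\ge\sigma_2>\tau$, the last line is the bottom level; its sum is $[pq]_{34}(u_2-u_1)$, so $u_1=u_2=:\upsilon$. Consider the level $2\sigma_1+3\tau$. It contains $(1,3,4,2),(1,4,3,2)$ and, if $\sigma_1=\sigma_2$, also $(2,3,4,1),(2,4,3,1)$. In the first line, $(i,j)=(1,2)$ has a larger value because $\sigma_2>\tau$; $(i,j)=(2,1)$ may have the value $2\sigma_1+3\tau$, and then its two terms $-p_2q_1u_4$ and $+p_2q_1u_3$ occur together and cancel. Lines three to six have smaller values. So the sum of the level is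
$$\upsilon p_1(q_3-q_4)\quad\text{or}\quad\upsilon p_1(q_3-q_4)-\upsilon p_2(q_3-q_4)=\upsilon(p_1-p_2)(q_3-q_4),$$
nonzero, a contradiction.

**(ii) $\sigma_2=\tau_3=:\beta$.** Write $\alpha=(\sigma,\beta,-\beta,-\tau)$ with $\sigma,\tau\ge\beta>0$. Here is the complete list of terms, with the sign of $\pi$ in front.

| $\pi$ | $W$ | $\pi$ | $W$ |
|---|---|---|---|
| $+(1,2,3,4)$ | $2\sigma+3\beta$ | $+(3,1,2,4)$ | $\sigma$ |
| $-(1,2,4,3)$ | $2\sigma+2\tau+\beta$ | $-(3,1,4,2)$ | $\sigma+2\tau$ |
| $-(1,3,2,4)$ | $2\sigma+\beta$ | $-(3,2,1,4)$ | $\beta$ |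
| $+(1,3,4,2)$ | $2\sigma+2\tau+\beta$ | $+(3,2,4,1)$ | $2\tau+\beta$ |
| $+(1,4,2,3)$ | $2\sigma+\tau$ | $+(3,4,1,2)$ | $\tau$ |
| $-(1,4,3,2)$ | $2\sigma+\tau+2\beta$ | $-(3,4,2,1)$ | $\tau$ |
| $-(2,1,3,4)$ | $\sigma+4\beta$ | $-(4,1,2,3)$ | $\sigma$ |
| $+(2,1,4,3)$ | $\sigma+2\tau+2\beta$ | $+(4,1,3,2)$ | $\sigma+2\beta$ |
| $+(2,3,1,4)$ | $3\beta$ | $+(4,2,1,3)$ | $\beta$ |
| $-(2,3,4,1)$ | $2\tau+3\beta$ | $-(4,2,3,1)$ | $3\beta$ |
| $-(2,4,1,3)$ | $\tau+2\beta$ | $-(4,3,1,2)$ | $\beta$ |
| $+(2,4,3,1)$ | $\tau+4\beta$ | $+(4,3,2,1)$ | $\beta$ |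

*(ii-A) $\sigma>\beta$, $\tau>\beta$.* The top level is $\{(1,2,4,3),(1,3,4,2)\}$. Among the other terms consider $2\sigma+\tau+2\beta$, only at $(1,4,3,2)$, and $\sigma+2\tau+2\beta$, only at $(2,1,4,3)$, where "only" allows for $\sigma=\tau$, in which case the two coincide. Every remaining term is strictly below one of these two values: $2\sigma+3\beta$, $2\sigma+\tau$, $2\sigma+\beta$, $\sigma+4\beta$ are below the first, $2\tau+3\beta$, $\tau+4\beta$, $\sigma+2\tau$, $2\tau+\beta$ below the second, and the rest are smaller still. If $\sigma\ne\tau$, the larger of the two values belongs to a one-term level, a contradiction. So $\sigma=\tau$ and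
$$p_2q_1u_3=p_1q_4u_2 .$$
With $\sigma=\tau$ the values are $4\sigma+\beta$, $3\sigma+2\beta$, $2\sigma+3\beta$, $2\sigma+\beta$, $3\sigma$, $\sigma+4\beta$, $3\beta$, $\sigma+2\beta$, $\sigma$, $\beta$. Since $\sigma>\beta$, none of the others equals $\sigma+2\beta$, and this level is exactly $\{(2,4,1,3),(4,1,3,2)\}$:
$$p_4q_1u_2=p_2q_4u_3 .$$
Dividing the two relations, $p_4q_1^2=p_1q_4^2$, contradicting (2).

This contradiction disappears when $\delta=0$, as it must: the example with $r=2s$ in Section 2, with $z$-values $t^2,t,t^{-1},t^{-2}$, has the valuations $(2,1,-1,-2)$ at $t=0$, which is the present shape with $\sigma=\tau=2\beta$.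

*(ii-B) $\sigma>\beta=\tau$.* The values are $2\sigma+3\beta$, $\sigma+4\beta$, $2\sigma+\beta$, $5\beta$, $3\beta$, $\sigma+2\beta$, $\sigma$, $\beta$. If $\sigma\ne3\beta$, the value $\sigma+2\beta$ equals none of the others, and its level is $\{(3,1,4,2),(4,1,3,2)\}$: $q_1u_2(p_4-p_3)=0$, a contradiction. So $\sigma=3\beta$ and $\alpha=\beta(3,1,-1,-1)$.

*(ii-C) $\sigma=\beta<\tau$.* The swap gives $(\tau,\beta,-\beta,-\beta)$, which is (ii-B). So after the swap $\alpha=\beta(3,1,-1,-1)$.

*(ii-D) $\sigma=\tau=\beta$.* Then $\alpha=\beta(1,1,-1,-1)$.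

So it remains to exclude, for either sign of $\delta$, the two admissible vectors $(3,1,-1,-1)$ and $(1,1,-1,-1)$.

## 9. The vector $(3,1,-1,-1)$

**Step 1 (five identities).** This step writes out the levels. Write $[fg]=[fg]_{34}$ and use (8) with the row order $(1,2,3,4)$. Rows $3$ and $4$ have the same $\alpha$, so each ordered pair of columns for rows $1,2$ has one value:

| $W$ | $9$ | $7$ | $5$ | $3$ | $1$ |
|---|---|---|---|---|---|
| columns of rows $1,2$ | $(p,q),(p,u)$ | $(p,1),(q,p)$ | $(q,u),(u,p)$ | $(q,1),(1,p),(u,q)$ | $(1,q),(1,u),(u,1)$ |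

Hence
$$\begin{aligned}
&q_2[1u]+u_2[q1]=0,\qquad p_1[qu]+p_2q_1[1u]=0,\qquad q_1u_2[p1]+u_1p_2[q1]=0,\\
&q_1[pu]+p_2[qu]+u_1q_2[p1]=0,\qquad (u_2-u_1)[pq]=q_2[pu].
\end{aligned}\tag{9}$$

**Step 2 (an equation relating rows 1 and 2).** This step eliminates rows $3$ and $4$. Put $[1u]=\kappa u_2$. By (9),
$$[q1]=-\kappa q_2,\quad[qu]=-\kappa\frac{p_2q_1u_2}{p_1},\quad[p1]=\kappa\frac{u_1p_2q_2}{q_1u_2},\quad[pu]=\kappa\Big(\frac{p_2^2u_2}{p_1}-\frac{u_1^2p_2q_2^2}{q_1^2u_2}\Big),$$
and $\kappa\ne0$ since $[q1]\ne0$. Multiply the Plücker relation $[pq][1u]-[p1][qu]+[pu][q1]=0$ by $u_2-u_1$ and use the last identity of (9):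
$$\kappa q_2u_2[pu]-\kappa q_2(u_2-u_1)[pu]=(u_2-u_1)[p1][qu].$$
The left side is $\kappa q_2u_1[pu]$ and the right side is $-(u_2-u_1)\kappa^2u_1p_2^2q_2/p_1$. So $[pu]=-\kappa(u_2-u_1)p_2^2/p_1$. Comparing with the formula above and dividing by $\kappa p_2^2u_2/p_1$,
$$2=\lambda+\lambda^2\omega,\qquad\lambda=\frac{u_1}{u_2}=g^r,\quad g=\frac{y_2}{y_1},\qquad\omega=\frac{p_1q_2^2}{p_2q_1^2}=\Big(\frac{z_1}{z_2}\Big)^\delta\notin k. \tag{10}$$
If $g$ were constant, so would be $\omega=(2-\lambda)/\lambda^2$. So $g\notin k$; let $d=\deg g\ge1$.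

The plan is now a count. By (10), zeros of $2-g^r$ are zeros of $\omega$, so $z_1/z_2$ must be a non-unit at about $rd$ places. A second relation will show that there are at most $7d$ such places.

**Step 3 (a relation with three terms).** This step produces the second relation. Expanding the vanishing determinant with rows $(q_3,1,u_3),(q_3,1,u_3),(q_4,1,u_4)$ gives $q_3[1u]-[qu]+u_3[q1]=0$. Inserting Step 2 and dividing by $\kappa q_2u_2$,
$$U=Q+\theta,\qquad U=\frac{u_3}{u_2},\quad Q=\Big(\frac{z_3}{z_2}\Big)^s,\quad\theta=\frac{p_2q_1}{p_1q_2}=\Big(\frac{z_2}{z_1}\Big)^{r-s}. \tag{11}$$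
Let $S'_f$ be the set of finite places where $a_1,a_2,a_3$ (with $a_i=v(z_i)$) are not all equal; it is nonempty because $z_1/z_2\notin k$. With $b_i=v(y_i)=a_i^-$,
$$v(U)=r(b_2-b_3),\qquad v(Q)=s(a_3-a_2),\qquad v(\theta)=(r-s)(a_2-a_1),$$
so outside $S_f'$ the three terms are units at finite places. A sum of three nonzero terms that vanishes has only one class, so $g_v$ is the maximum minus the minimum of these three numbers. Lemma 1 with $n=3$ gives $\sum_{v\in S'_f}g_v\le3|S'_f|$.

**Step 4 (places with small gap).** This step shows: if $v\in S'_f$, $g_v\le6$ and $g$ is a unit at $v$, then $g$ is ramified at $v$.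

Since $g$ is a unit, $b_1=b_2$. If $b_2=b_3$, then $v(U)=0$, so $s|a_3-a_2|\le6$ and $(r-s)|a_2-a_1|\le6$, which forces $a_1=a_2=a_3$, excluded. So $b_2\ne b_3$ and $|v(U)|\ge r$. As $v(\theta)$ is within $6$ of $v(U)$, it is nonzero, and $a_1\ne a_2$. If $b_1=b_2>0$ we would have $a_1=-b_1=-b_2=a_2$; hence $b_1=b_2=0$, so $b_3>0$ and $v(U)=-rb_3$. Then $(r-s)(a_1-a_2)\ge rb_3-6\ge r-6>r-s$, so $a_1-a_2\ge2$.

By (10), $v(2-g^r)=v(\lambda^2\omega)=v(\omega)=\delta(a_1-a_2)$. The left side is $\ge0$ because $g$ is a unit at $v$; as $\delta\ne0$ and $a_1-a_2\ge2$, it is at least $2$. So $g(v)^r=2$ and $g$ has ramification index at least $2$ at $v$.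

**Step 5 (the count).** This step gives the contradiction. There are at most $2d-2$ ramified places of $g$, and at most $2d$ places where $g$ is not a unit. So $g_v\ge7$ at all but fewer than $4d$ places of $S_f'$, and
$$7(|S'_f|-4d)\le3|S'_f|,\qquad\text{i.e. }|S'_f|\le7d .$$
On the other hand, at a finite zero of $2-g^r$ we have $v(\omega)=v(2-g^r)>0$ by (10), so $a_1\ne a_2$ and the place is in $S'_f$. The function $g^r-2$ has $rd$ zeros with multiplicity, the multiplicity at $w$ being $e_w$. So there are at least $rd-(2d-2)$ distinct zeros, at least $rd-(2d-2)-1$ of them finite. Hence $(r-2)d+1\le7d$, which is false for $r\ge9$. So $(3,1,-1,-1)$ is not admissible. $\square$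

## 10. The vector $(1,1,-1,-1)$

In this section $A,B,C,D,E,F$ denote the brackets $[pq],[p1],[pu],[q1],[qu],[1u]$ of rows $1,2$, and $A',\dots,F'$ those of rows $3,4$. (The constant $C$ of Theorem B does not occur here.)

**Step 1 (three identities).** This step writes out the levels. By the Laplace expansion $\det M=AF'-BE'+CD'+DC'-EB'+FA'$, and for $\alpha=(1,1,-1,-1)$ the value of a term depends only on the two columns taken by rows $1,2$. Columns $\{p,q\}$ and $\{p,u\}$ give $3+2$ and $2+3$, i.e. $5$; $\{p,1\}$ and $\{q,u\}$ give $2+1$ and $1+2$, i.e. $3$; $\{q,1\}$ and $\{1,u\}$ give $1+0$ and $0+1$, i.e. $1$. So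
$$\text{(a) }AF'+CD'=0,\qquad\text{(b) }DC'+FA'=0,\qquad\text{(c) }BE'+EB'=0. \tag{12}$$
This system is invariant under exchanging the pairs of rows $\{1,2\}$ and $\{3,4\}$ (which exchanges (a) and (b)), and under transposing the two rows of a pair (which changes the signs of all unprimed, or of all primed, letters). Recall that $A,B,D,A',B',D'$ are nonzero.

**Step 2 (eliminating $E,E'$).** This step derives one equation without $u$. The Plücker relations are $BE=AF+CD$ and $B'E'=A'F'+C'D'$. Put $\Delta=FD'-DF'$. Multiplying by $D'$ and using (a), multiplying by $D$ and using (b),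
$$BED'=AFD'-ADF'=A\Delta,\qquad B'E'D=A'F'D-A'FD'=-A'\Delta .$$
Inserting $E=A\Delta/(BD')$ and $E'=-A'\Delta/(B'D)$ in (c) gives $A'D'B^2\Delta=ADB'^2\Delta$.

If $\Delta=0$, then $E=E'=0$, so $u_i=\lambda q_i$ for $i=1,2$ and $u_i=\lambda'q_i$ for $i=3,4$; thus $F=-\lambda D$, $F'=-\lambda'D'$, and $\Delta=(\lambda'-\lambda)DD'=0$ gives $\lambda=\lambda'$. Then the columns $q$ and $u$ are proportional, contradicting Lemma 3. So
$$\frac{AD}{B^2}=\frac{A'D'}{B'^2}. \tag{13}$$

**Step 3 (ratios).** This step rewrites everything in ratios of solutions. Put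
$$\kappa_1=\frac{z_2}{z_1},\ \kappa_2=\frac{z_4}{z_3},\quad\chi_1=\frac{x_2}{x_1},\ \chi_2=\frac{x_4}{x_3},\quad\eta_1=\frac{y_2}{y_1},\ \eta_2=\frac{y_4}{y_3},$$
so $\kappa_i=\chi_i/\eta_i\notin k$. Then
$$\begin{gathered}A=p_1q_2(1-\kappa_1^{r-s}),\quad B=p_1(1-\kappa_1^r),\quad C=p_1u_2(1-\chi_1^r),\\ D=q_1(1-\kappa_1^s),\quad F=u_2(1-\eta_1^r),\end{gathered}$$
and the same with indices $3,4$ and $\kappa_2,\chi_2,\eta_2$ for the primed letters. (For $C$ use $u_1/u_2=\eta_1^r$ and $\kappa_1\eta_1=\chi_1$.) Since $q_1q_2/p_1=z_1^{-\delta}\kappa_1^s$, (13) becomes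
$$\Big(\frac{z_1}{z_3}\Big)^\delta=\frac{\vartheta(\kappa_1)}{\vartheta(\kappa_2)},\qquad\vartheta(\kappa)=\frac{\kappa^s(1-\kappa^{r-s})(1-\kappa^s)}{(1-\kappa^r)^2}. \tag{14}$$

**Step 4 (coprimality).** This step compares $\chi_1,\eta_1$ with $\kappa_1$. At a finite place $v(\kappa_1)=v(z_2)-v(z_1)$, $v(\chi_1)=v(z_2)^+-v(z_1)^+$ and $-v(\eta_1)=v(z_1)^--v(z_2)^-$. The functions $a\mapsto a^+$ and $a\mapsto-a^-$ are nondecreasing with sum $a$. So $v(\chi_1)$ and $-v(\eta_1)$ add up to $v(\kappa_1)$, and each is $0$ or has the sign of $v(\kappa_1)$. Hence $\chi_1,\eta_1$ are units at finite places where $\kappa_1$ is. Writing $\kappa_1=P/Q$ in lowest terms, the numerator and denominator of $\chi_1$ divide $P$ and $Q$, and those of $\eta_1$ divide $Q$ and $P$. So $\deg\chi_1,\deg\eta_1\le\deg\kappa_1$. The same holds with index $2$.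

**Step 5 (the two cases).** This step splits the proof. By (a), $C=0$ if and only if $F'=0$; by (b), $F=0$ if and only if $C'=0$; and $C=F=0$ is impossible (Section 5). So either $C,F,C',F'$ are all nonzero, or $C=F'=0$, or $F=C'=0$. Exchanging the pairs of rows turns the last case into the second.

### 10.1. The case $C,F,C',F'\neq0$: factoring binomials

**Step 6 (an identity between $r$-th powers).** This step gets rid of $s$. From (a) and (b), $D'=-AF'/C$ and $A'=-DC'/F$, so $A'D'=AD\,\frac{C'F'}{CF}$, and (13) gives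
$$CF\,B'^2=C'F'\,B^2. \tag{15}$$
Here $C=p_1u_2-p_2u_1$, $F=u_2-u_1$, $B=p_1-p_2$, and so on, are differences of $r$-th powers. Each side of (15) expands into $2\cdot2\cdot3=12$ monomials (the square has coefficients $1,-2,1$), and each is a constant times an $r$-th power in $K$.

**Step 7 (passing to a Laurent polynomial ring).** This step makes (15) a formal identity. Let $\mathcal E\subset k$ be the finite set of zeros of $\prod x_iy_i$, and $L=k[T_e^{\pm1}:e\in\mathcal E]$. For $\gamma\in\mathbb Z^{\mathcal E}$ write $T^\gamma=\prod T_e^{\gamma_e}$. To a constant times an $r$-th power, $f=c\big(\prod_e(t-e)^{\gamma_e}\big)^r$ with $c\in k^*$, assign $\hat f=cT^\gamma$. Both $c$ and $\gamma$ are determined by $f$, and the assignment is multiplicative. For example, $(2(t-1)/t)^5\mapsto32\,T_1T_0^{-1}$ when $r=5$.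

If at most $24$ such elements sum to $0$ in $K$, their images sum to $0$ in $L$: the terms with a given $\gamma$ form a class in Lemma 2, so their constants $c$ add up to $0$. Let $\hat C$ be the difference of the images of the two terms of $C$, and similarly for the other letters. Then (15) gives
$$\hat C\hat F\hat B'^2=\hat C'\hat F'\hat B^2\quad\text{in }L .$$

**Step 8 (binomials in $L$).** This step recalls how binomials factor. $L$ is a unique factorization domain with units $cT^\gamma$, $c\in k^*$. By Step 3, up to units, $\hat C,\hat F,\hat B$ are binomials $1-cT^\gamma$ with $\gamma$ the finite divisor (the vector of orders at the points of $\mathcal E$) of $\chi_1,\eta_1,\kappa_1$, and $c$ such that $\chi_1^r$, etc., has image $cT^\gamma$; similarly for the primed letters. If $\gamma=0$, the binomial is a constant, nonzero because $C,F,C',F'$ are nonzero. If $\gamma=n\gamma_0$ with $n\ge1$ and $\gamma_0$ primitive (not a proper integer multiple of another vector), then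
$$1-cT^\gamma=\prod_{c'^n=c}(1-c'T^{\gamma_0}).$$
A primitive vector is part of a basis of $\mathbb Z^{\mathcal E}$, so $T^{\gamma_0}$ can be taken as one of the variables, and $L/(1-c'T^{\gamma_0})$ is a Laurent polynomial ring in the other variables, a domain. So the $n$ factors are irreducible. Comparing exponents, $1-c'T^{\gamma_0}$ and $1-c''T^{\gamma_0'}$ are associates only if $\gamma_0'=\gamma_0$ and $c'=c''$, or $\gamma_0'=-\gamma_0$ and $c'c''=1$. So the factors are pairwise non-associate, and each irreducible factor has a direction $\gamma_0$, well defined up to sign. For instance $1-T_0^2T_1^{-2}=(1-T_0T_1^{-1})(1+T_0T_1^{-1})$. If two binomials $1-cT^\gamma$ and $1-c'T^{\pm\gamma}$, $\gamma\ne0$, share an irreducible factor, they are associates: normalize both to exponent $n\gamma_0$; a common factor $1-c''T^{\gamma_0}$ forces both constants to be $c''^n$.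

**Step 9 ($\hat B$ and $\hat B'$ are associates).** This step compares $\kappa_1$ with $\kappa_2$. Suppose some irreducible $P\mid\hat B$ does not divide $\hat B'$. Then $P^2\mid\hat C\hat F$. As $\hat C$ and $\hat F$ are squarefree, $P\mid\hat C$ and $P\mid\hat F$. Let $\gamma_0$ be the direction of $P$. So $\chi_1,\eta_1$ have finite divisors $i\gamma_0,j\gamma_0$ with $ij\ne0$, and $\kappa_1$ has finite divisor $(i-j)\gamma_0$.

If $ij>0$, then at a place where $\gamma_0$ is nonzero $\chi_1$ and $\eta_1$ have orders of the same sign, and both $x_2,y_2$ or both $x_1,y_1$ vanish there, contradicting primitivity. So $ij<0$, and $\hat B$ has $|i-j|=|i|+|j|$ irreducible factors. At most $\min(|i|,|j|)$ of them divide both $\hat C$ and $\hat F$. So some irreducible factor $P'$ of $\hat B$ does not divide both, and by the argument just given, $P'\mid\hat B'$. Hence the direction of $\hat B'$ is $\gamma_0$, and all irreducible factors of $\hat C\hat F\hat B'^2=\hat C'\hat F'\hat B^2$ have direction $\gamma_0$. So $\chi_2,\eta_2,\kappa_2$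 have finite divisors $i'\gamma_0,j'\gamma_0,n\gamma_0$ with $n=i'-j'$, where $i'$ or $j'$ may be $0$. By primitivity $i'j'\le0$, so $|n|=|i'|+|j'|$. Counting irreducible factors with multiplicity on both sides,
$$|i|+|j|+2|n|=|n|+2(|i|+|j|),$$
so $|n|=|i|+|j|$. Thus $\hat B$ and $\hat B'$ have exponents equal up to sign and share $P'$; by Step 8 they are associates. Then $P\mid\hat B'$, a contradiction.

So every irreducible factor of the squarefree $\hat B$ divides $\hat B'$, i.e. $\hat B\mid\hat B'$. By symmetry $\hat B'\mid\hat B$.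

**Step 10 ($\kappa_2=\zeta\kappa_1$).** This step translates back to $K$. The images of $\kappa_1^r$ and $\kappa_2^r$ are $cT^\gamma$ and $c'T^{\gamma'}$, and the binomials $1-cT^\gamma$, $1-c'T^{\gamma'}$ are associates. So either $\gamma'=\gamma$, $c'=c$, or $\gamma'=-\gamma$, $c'=c^{-1}$; that is, $\kappa_2^r=\kappa_1^{\pm r}$, and $\kappa_2=\zeta\kappa_1^{\pm1}$ with $\zeta^r=1$. Transposing rows $3,4$ if necessary, which inverts $\kappa_2$ and changes none of our assumptions, we have $\kappa_2=\zeta\kappa$ with $\kappa:=\kappa_1$. Put $\epsilon=\zeta^s$; then $\zeta^{r-s}=\epsilon^{-1}$ and $\kappa_2^r=\kappa^r$, and (14) reads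
$$\Big(\frac{z_1}{z_3}\Big)^\delta=\epsilon^{-1}\,\frac{(1-\kappa^{r-s})(1-\kappa^s)}{(1-\epsilon^{-1}\kappa^{r-s})(1-\epsilon\kappa^s)} .$$
If $\epsilon=1$, the right side is $1$ and $z_1/z_3\in k$, a contradiction. So $\epsilon\ne1$.

**Step 11 (squaring (a)).** This step removes $\delta$-th powers of $z_1/z_3$. By Step 3, (a) says
$$q_2u_4(1-\kappa^{r-s})(1-\eta_2^r)=-u_2q_3(1-\chi_1^r)(1-\epsilon\kappa^s).$$
Square it. Since $2s=r-\delta$ and $z_2=\kappa z_1$,
$$\Big(\frac{q_2}{q_3}\Big)^2=\Big(\frac{z_2}{z_3}\Big)^{r}\kappa^{-\delta}\Big(\frac{z_1}{z_3}\Big)^{-\delta},\qquad\Big(\frac{u_4}{u_2}\Big)^2=\Big(\frac{y_2}{y_4}\Big)^{2r}.$$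
Inserting the formula of Step 10 and cancelling one factor $1-\kappa^{r-s}$ on the left and one factor $1-\epsilon\kappa^s$ on both sides,
$$\varpi^r\epsilon\,\kappa^{-\delta}(1-\kappa^{r-s})(1-\epsilon^{-1}\kappa^{r-s})(1-\eta_2^r)^2=(1-\chi_1^r)^2(1-\kappa^s)(1-\epsilon\kappa^s),\qquad\varpi=\frac{z_2y_2^2}{z_3y_4^2}. \tag{16}$$

**Step 12 (parity and ramification).** This step reaches the contradiction. Let $d=\deg\kappa$, and consider the finite $w$ such that
$$\kappa(w)^{r-s}=1,\qquad\kappa\text{ is unramified at }w,\qquad\kappa(w)^s\notin\{1,\epsilon^{-1}\}.$$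
*How many are there?* The equation $\kappa^{r-s}=1$ has $(r-s)d$ solutions with multiplicity. Ramified points account for at most $\sum_{e_w\ge2}e_w\le2\sum(e_w-1)\le4d-4$ of them. If $\kappa(w)^{r-s}=1$ and $\kappa(w)^s\in\{1,\epsilon^{-1}\}$, then $\kappa(w)^\delta\in\{1,\epsilon\}$, because $\delta=(r-s)-s$. These are at most $2|\delta|$ values of $\kappa$, so at most $2|\delta|d$ points with multiplicity. Removing also $\infty$, at least
$$(r-s)d-(4d-4)-2|\delta|d-1\ \ge\ (16964-4-12144)\,d+3>4816\,d$$
points $w$ remain.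

*What happens at such $w$?* Here $\kappa_1=\kappa$ and $\kappa_2=\zeta\kappa$ are units, so by Step 4 $\chi_1$ and $\eta_2$ are units. Further $w(1-\kappa^{r-s})=1$ since $\kappa$ is unramified, $w(1-\epsilon^{-1}\kappa^{r-s})=0$ since $\epsilon\ne1$, and $w(1-\kappa^s)=w(1-\epsilon\kappa^s)=0$. So (16) gives
$$r\,w(\varpi)+1+2\,w(1-\eta_2^r)=2\,w(1-\chi_1^r),$$
where the last two valuations are finite and $\ge0$ because $F'\ne0$, $C\neq0$. Hence $r\,w(\varpi)$ is odd, and $w(\varpi)\ne0$. If $w(\varpi)\ge1$, then $w(1-\chi_1^r)\ge\frac{r+1}2$; if $w(\varpi)\le-1$, then $w(1-\eta_2^r)\ge\frac{r-1}2$. So $\chi_1$ or $\eta_2$ is non-constant and has ramification index at least $\frac{r-1}2$ at $w$. By Step 4 both have degree at most $d$, so for each of them $\sum(e_w-1)\le2d-2<2d$, and fewer than $2d/\frac{r-3}2=\frac{4d}{r-3}$ points have index at least $\frac{r-1}2$. Altogether there are fewer than $\frac{8d}{r-3}<d$ points $w$, contradicting the lower bound. This excludes the case.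

### 10.2. The case $C=F'=0$: an identity with eight terms

**Step 13 (the identity).** This step reduces to $\kappa_1,\kappa_2$ and one further function. Now $\chi_1^r=1$ and $\eta_2^r=1$, so $\eta_1^r=\kappa_1^{-r}$ and $\chi_2^r=\kappa_2^r$. By Step 3, (b) divided by $p_3$ reads
$$q_1u_4(1-\kappa_1^s)(1-\kappa_2^r)=-u_2q_4(1-\kappa_1^{-r})(1-\kappa_2^{r-s}).$$
Square it and use, with $z_4=\kappa_2z_3$ and (14),
$$\Big(\frac{q_1}{q_4}\Big)^2=\Big(\frac{z_1}{z_4}\Big)^r\kappa_2^\delta\Big(\frac{z_1}{z_3}\Big)^{-\delta},\qquad\Big(\frac{z_1}{z_3}\Big)^{-\delta}=\frac{\kappa_2^s(1-\kappa_2^{r-s})(1-\kappa_2^s)(1-\kappa_1^r)^2}{\kappa_1^s(1-\kappa_1^{r-s})(1-\kappa_1^s)(1-\kappa_2^r)^2}.$$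
On the left the factor $(1-\kappa_2^r)^2$ cancels and one factor $1-\kappa_1^s$ remains; on the right $(1-\kappa_1^{-r})^2=\kappa_1^{-2r}(1-\kappa_1^r)^2$, so $(1-\kappa_1^r)^2$ cancels on both sides, and one factor $1-\kappa_2^{r-s}$ cancels. The result is
$$\mathcal M\,(1-\kappa_1^s)(1-\kappa_2^s)=(1-\kappa_1^{r-s})(1-\kappa_2^{r-s}),\qquad\mathcal M=m^r\kappa_2^{\delta+s}\kappa_1^{2r-s}, \tag{17}$$
with $m=\frac{z_1}{z_4}\big(\frac{y_2}{y_4}\big)^2\in K^*$.

**Step 14 (a good place).** This step localizes (17). Bring everything to one side and expand into $8$ terms. Let $S_f$ be the set of finite places where $\kappa_1,\kappa_2,m$ are not all units; it is nonempty because $\kappa_1\notin k$, and elsewhere all eight terms are units. Let $w$ be good (Lemma 1, $n=8$): each class has spread less than $168$. Recall that $s$ and $r-s$ are larger than $336$. We call the four terms with $\mathcal M$ left and the other four right.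

**Step 15 ($\kappa_1,\kappa_2$ units at $w$).** This step excludes the first possibility. Then $w(m)\ne0$; left terms have valuation $r\,w(m)$, of absolute value at least $r>168$, and right terms have valuation $0$. No class contains left and right terms, so the left side of (17) vanishes, which is impossible since $\kappa_1,\kappa_2\notin k$.

**Step 16 (normalization).** This step arranges signs for the other possibilities. Replacing $\kappa_1$ by $\kappa_1^{-1}=:\ell$ is harmless: $1-\kappa_1^s=-\ell^{-s}(1-\ell^s)$ and $1-\kappa_1^{r-s}=-\ell^{-(r-s)}(1-\ell^{r-s})$, so multiplying all eight terms by $-\ell^{r-s}$ gives an identity of the form (17) with $\ell$ in place of $\kappa_1$ and $\mathcal M\ell^\delta$ in place of $\mathcal M$. Classes and spreads are unchanged. The same applies to $\kappa_2$. So we may assume $n_i=w(\kappa_i)\ge0$, not both $0$. Put $\mu=w(\mathcal M)$; the shape of $\mathcal M$ no longer matters.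

**Step 17 (one of $n_1,n_2$ is $0$).** Say $n_2=0<n_1$; the other case is identical. This step shows $\kappa_1^\delta=1$. The terms form four groups:

| group | valuation | sum in (17), all terms on the left |
|---|---|---|
| left | $\mu$ | $\mathcal M(1-\kappa_2^s)$ |
| left | $\mu+sn_1$ | $-\mathcal M\kappa_1^s(1-\kappa_2^s)$ |
| right | $0$ | $-(1-\kappa_2^{r-s})$ |
| right | $(r-s)n_1$ | $\kappa_1^{r-s}(1-\kappa_2^{r-s})$ |

No group has sum $0$, so no group is a union of classes. As the two left values are more than $336$ apart, and so are the two right values, every left value is within distance less than $168$ of some right value and conversely, and in each case of exactly one. So the left and right values are paired, and the pairing preserves order: if $\mu$ were paired with $(r-s)n_1$ and $\mu+sn_1$ with $0$, then $\mu>(r-s)n_1-168>168>\mu+sn_1$, which is absurd. Hence $\mu$ is paired with $0$, and $\mu+sn_1$ with $(r-s)n_1$. Each of the two pairs of groups is a union of classes, so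
$$\mathcal M(1-\kappa_2^s)=1-\kappa_2^{r-s},\qquad\mathcal M\kappa_1^s(1-\kappa_2^s)=\kappa_1^{r-s}(1-\kappa_2^{r-s}).$$
Dividing, $\kappa_1^\delta=1$, contradicting $\kappa_1\notin k$, $\delta\neq0$.

**Step 18 ($n_1,n_2>0$).** This step excludes the last possibility. On the left the minimal valuation $\mu$ is attained only by the term $\mathcal M$, the other left terms being more than $168$ larger; on the right the minimum $0$ is attained only by the term coming from $1$, with the same gap. Consider the term of smaller valuation among these two (either one in case of a tie). Its class contains no other term of its own side. From the other side it can contain at most the minimal term, since all others there exceed their own minimum, hence also the overall minimum, by more than $168$. A class is not a single term, so it consists of these two terms, and $\mathcal M=1$. At the other end, the maximal valuations are attained only by $\mathcal M(\kappa_1\kappa_2)^s$ on the left and $(\kappa_1\kappa_2)^{r-s}$ on the right, again with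 gaps larger than $168$. The same argument with maxima gives $\mathcal M(\kappa_1\kappa_2)^s=(\kappa_1\kappa_2)^{r-s}$. Hence $(\kappa_1\kappa_2)^\delta=1$, contradicting $w(\kappa_1\kappa_2)=n_1+n_2>0$ and $\delta\ne0$.

So $(1,1,-1,-1)$ is not admissible. By Sections 7, 8 and 9 no other vector is admissible for four solutions either, in contradiction to Section 6. Hence four primitive, pairwise non-proportional solutions cannot exist when $1\le|\delta|\le6072$ and $r\ge R_0$. This proves the Proposition of Section 4, and with it Theorem B. $\blacksquare$
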